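# Gödel numberings whose minimal indices modulo finite differences do not compute the halting problem

## Theorem 1 and what it says

**Theorem 1.** Let $\sim$ be one of the two relations "$f=^*g$" and "$\mathrm{dom}\,f=^*\mathrm{dom}\,g$" between partial functions, and for a numbering $\psi$ put
$$A_\psi=\{e:\forall d<e\,[\psi_d\not\sim\psi_e]\}.$$
Let $Z$ be low, $B\le_T K$ and $B\not\le_T Z$. Then there is a Gödel numbering $\psi$ with $B\not\le_T A_\psi\oplus Z$. In particular ($Z=\emptyset$, $B=K$) there is a Gödel numbering $\psi$ with $K\not\le_T A_\psi$, hence $A_\psi\not\equiv_T K''$. One numbering is produced for each choice of $\sim$.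

Here are the words of the statement. All functions are partial functions from $\mathbb N$ to $\mathbb N$; $\varphi_0,\varphi_1,\dots$ is a standard acceptable listing of the partial-recursive functions, and $W^\psi_e=\mathrm{dom}\,\psi_e$.

**Definition (numberings).** A numbering $\psi$ is *universal* if $\{\psi_e:e\in\mathbb N\}$ is exactly the class of all partial-recursive functions of one argument and $\langle e,x\rangle\mapsto\psi_e(x)$ is partial recursive. It is a *Gödel* (or *acceptable*) numbering if moreover for every universal numbering $\alpha$ there is a recursive $f$ with $\alpha_e=\psi_{f(e)}$ for all $e$.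

**Definition (finite differences).** For partial functions, $f=^*g$ means that the set of $x$ where exactly one of $f(x),g(x)$ is defined, or both are defined and different, is finite. For sets, $A=^*B$ means that the symmetric difference is finite.

With the first choice of $\sim$ the set $A_\psi$ is called $\mathrm{MIN}^*_\psi$, with the second it is $\mathrm{DMIN}^*_\psi$. For example, suppose $\psi_0$ is the total zero function, $\psi_1$ is zero on $\{x:x\ge5\}$ and undefined below $5$, and $\psi_2$ is the constant function $1$. Among the indices $0,1,2$, exactly $0$ and $2$ lie in $\mathrm{MIN}^*_\psi$, because $\psi_1=^*\psi_0$ while $\psi_2$ differs from $\psi_0$ everywhere. Only $0$ lies in $\mathrm{DMIN}^*_\psi$, because all three domains are cofinite. In every numbering, $0\in A_\psi$.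

We write $K$ for the halting problem, $K'$ and $K''$ for its jump and double jump. A set $Z$ is *low* if $Z'\le_T K$. Every computable set is low, and a low set never computes $K$, since $K\le_T Z$ would give $K'\le_T Z'\le_T K$.

The theorem answers a question that is Open Problem 31 in "Index sets and universal numberings" (http://www.comp.nus.edu.sg/~sanjay/paps/numberings.pdf): are $\mathrm{MIN}^*_\psi\equiv_TK''$ and $\mathrm{DMIN}^*_\psi\equiv_TK''$ for all Gödel numberings $\psi$? Both answers are no. Some results around the question: Meyer showed that $\mathrm{MIN}_\varphi=\{e:\forall d<e\,[\varphi_d\ne\varphi_e]\}$ satisfies $\mathrm{MIN}_\varphi\equiv_TK'$ for acceptable $\varphi$. Call $\psi$ a numbering with the Kolmogorov property if for every universal $\alpha$ there is a constant $c$ such that every $\alpha_e$ equals some $\psi_d$ with $d\le ce+c$; then $\mathrm{DMIN}^*_\psi\equiv_TK''$ for every universal $\psi$ with the Kolmogorov property. Finally, some universal $\psi$ has $\mathrm{DMIN}^*_\psi$ of 1-generic degree. None of this is used below.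

How strong can the failure be? The following theorem says that $K$ is exactly what is missing. It is not needed for Theorem 1.

**Theorem 2.** For every Gödel numbering $\psi$:
(a) $A_\psi\oplus K\equiv_T K''$;
(b) $A_\psi$ computes a function $g$ with $g(e)\ne\varphi^K_e(e)$ whenever $\varphi^K_e(e)\downarrow$.

We shall use the following textbook facts. A set is $\Sigma^0_2$ iff it is c.e. in $K$, and $\Sigma^0_3$ iff it is c.e. in $K'$. In any acceptable numbering the set of $e$ with infinite domain is $\Pi^0_2$-complete and the set $\mathrm{Cof}$ of $e$ with cofinite domain is $\Sigma^0_3$-complete, so they have the Turing degrees of $K'$ and $K''$. A function is computable from $K$ iff it is the limit of a computable function $(d,s)\mapsto\mathrm{st}(d,s)$ as $s\to\infty$ (limit lemma). We also use the finite Ramsey theorem and König's lemma.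

Three facts about $\sim$, valid for both choices:

1. $f=^*g$ implies $\mathrm{dom}\,f=^*\mathrm{dom}\,g$. So $f=^*g$ always implies $f\sim g$, and $f\sim g$ always implies $\mathrm{dom}\,f=^*\mathrm{dom}\,g$.
2. All functions with finite domain form one $\sim$-class.
3. $\sim$ is a $\Sigma^0_3$ relation on indices. It reads $\exists m\,\forall x>m\,R(x)$, where $R(x)$ is "$f(x)\simeq g(x)$" or "$f(x){\downarrow}\Leftrightarrow g(x){\downarrow}$"; either way $R$ is a Boolean combination of $\Sigma^0_1$ conditions, hence $\Delta^0_2$, so $\forall x>m\,R(x)$ is $\Pi^0_2$.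

## Plain equality: one convergence is enough to compute $K$

Before working modulo finite sets, let us see by hand why the analogue of Theorem 1 fails for plain equality: if $\psi$ is a Gödel numbering, then $K\le_T M$ for $M=\{e:\forall d<e\,[\psi_d\ne\psi_e]\}$.

Let $a$ be the least index of the empty function. By the recursion theorem there is a recursive $h$ such that $\psi_{h(e)}$ behaves as follows. It is empty if $e\notin K$. If $e$ enters $K$ at stage $s$, then for each $d\le h(e)$ such that $\psi_d(x)$ has halted within $s$ steps for some $x\le s$, take the least such $x$ and call it $x_d$. For every $x$ of the form $x_d$ let $\psi_{h(e)}(x)$ be one more than the largest of the values $\psi_d(x)$ over those $d$ with $x_d=x$; if there is no $x_d$ at all, let $\psi_{h(e)}(0)=0$. In particular $\psi_{h(e)}(x_d)\ne\psi_d(x_d)$ for all these $d$ (so $d=h(e)$ is never among them).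

To decide $e\in K$ from $M$, list the $d\le h(e)$ with $d\in M$ and $d\neq a$. Each such $\psi_d$ is nonempty, so we can wait for a stage $s_0$ by which each of them has halted on some $x\le s_0$ within $s_0$ steps. Then $e\in K$ iff $e$ has entered $K$ by stage $s_0$. For suppose $e$ enters at a stage $s>s_0$. Then $\psi_{h(e)}$ is nonempty, so its least index $d$ is in $M$, is $\le h(e)$, and is not $a$. Hence $x_d$ exists and $\psi_{h(e)}(x_d)\ne\psi_d(x_d)$, which is impossible since $\psi_d=\psi_{h(e)}$.

Now replace equality by $\sim$ and $M$ by $A_\psi$. The last sentence breaks: one disagreement at $x_d$, or finitely many, do not show $\psi_d\not\sim\psi_{h(e)}$. Whatever has been seen of the functions $\psi_d$ up to stage $s_0$ is a finite amount of information, and $\sim$ forgets it. So no stage $s_0$ can certify that $e$ will stay out of $K$. One can let infinitely many events act instead of a single one. Then it is "is $W_e$ infinite?" that is being decided, and the certificate becomes a condition "for all stages $s\ge s_0$", which $K$ can check. This is how Theorem 2(a) is proved in the last section: with $K$ as an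 additional oracle the method works. Theorem 1 says that without $K$ nothing works in general.

## What can be controlled about the set of minimal indices

To prove Theorem 1 we build $\psi$. To make $\psi$ acceptable we place a copy of $\varphi_b$ at a computable position $p(b)$. We keep $p(b)$ out of $A_\psi$ by placing, at a smaller index $j_b$ (the *proxy*), a function that is $=^*\varphi_b$. But then $j_b\in A_\psi$ iff $\varphi_b$ is not $\sim$ to an earlier function, and this we cannot control. So we surround $j_b$ by other indices in a finite block $I_b$. An index $d$ of the block can be made an *out* index, $\psi_d\sim\psi_0$, so that $d\notin A_\psi$. Or it can be made a *decoy*: a function unlike all others, which will be in $A_\psi$ unless some proxy or some copy happens to imitate it. A decoy can also be *killed*: we can arrange that a $\Sigma^0_3$ event makes its domain cofinite, so that it becomes $\sim\psi_0$. Killing is irreversible.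

So inside a block with a set $H_b$ of non-out indices, some elements may drop out because of events that we do not control, and in response we can remove further elements. We cannot choose the final set. What we can choose is its *size*. If $N_b$ is a list of admissible sizes with enough slack, then after each uncontrolled loss we kill decoys until the size is admissible again. We are then guaranteed only this: the final set is some $X\subseteq H_b$ with $|X|\in N_b$. Hence we need a sequence $(H_b,N_b)_b$ such that *no* set of this kind computes $B$.

The first thing to try is a computable sequence with slack. It fails. Suppose $(H_b,N_b)_b$ is computable and each $N_b$ has at least two elements in $\{1,\dots,|H_b|\}$. Let $X$ contain, in block $b$, the first $m_b$ elements of $H_b$, where $m_b$ is the least element of $N_b$ if $b\notin K$ and the second least if $b\in K$. Then $X$ is of the required kind and $K\le_TX$, since $|X\cap I_b|$ tells whether $b\in K$.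

The way out is that the sequence need not be computable. A sequence computable from $K$ is the limit of computable guesses, and if $\psi_d$ is defined along these guesses then the finitely many wrong guesses change $\psi_d$ at finitely many arguments only. The relation $\sim$ does not see this. A reader of $X$, on the other hand, does not know $(H_b,N_b)_b$ and cannot decode as above. So the plan has two parts:

* find a sequence $c=(H_b,N_b)_b\le_TK$ with slack such that no $X$ of the required kind satisfies $B\le_TX\oplus Z$ (Theorem 3);
* build $\psi$ along $c$ so that $A_\psi$ is of the required kind.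

## Pairs, colourings and rank

**Definition (pairs).** A *pair* $(H,N)$ consists of finite sets $H\subseteq\mathbb N$ and $N\subseteq\{1,2,\dots\}$. Put
$$\mathcal S(H,N)=\{X\subseteq H:|X|\in N\},$$
and write $(H',N')\le(H,N)$ if $H'\subseteq H$ and $N'\subseteq N$. Then $\mathcal S(H',N')\subseteq\mathcal S(H,N)$.

For example $\mathcal S(\{4,7,9\},\{1,3\})$ consists of $\{4\},\{7\},\{9\}$ and $\{4,7,9\}$.

We shall have to shrink pairs many times to make colourings constant, and still keep slack at the end. The rank counts how often this can be done.

**Definition (rank).** Fix $b$ and $r\ge1$. *Relative to $(b,r)$*: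

* $(H,N)$ has rank $\ge0$ iff $|N\cap\{1,\dots,|H|\}|\ge b+3$;
* $(H,N)$ has rank $\ge k+1$ iff for every $\chi:\mathcal S(H,N)\to\{1,\dots,r\}$ there is $(H',N')\le(H,N)$ of rank $\ge k$ with $\chi$ constant on $\mathcal S(H',N')$.

For example, let $b=0$ and $r=2$. Rank $\ge0$ means at least three sizes. If $N\cap\{1,\dots,|H|\}$ has at most four elements, then $(H,N)$ does not have rank $\ge1$: split these sizes into two groups of at most two, and colour $X$ by the group of $|X|$. If the colour is constant on $\mathcal S(H',N')$, then the sizes in $N'\cap\{1,\dots,|H'|\}$, all of which occur, lie in one group, so there are at most two of them. With five sizes and $H$ large, Ramsey's theorem gives rank $\ge1$, as the next lemma shows in general.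

Two properties:

(i) *If $(H',N')\le(H,N)$ and $(H',N')$ has rank $\ge k$, so has $(H,N)$.* For $k=0$ this holds because $N'\cap\{1,\dots,|H'|\}\subseteq N\cap\{1,\dots,|H|\}$. For $k+1$, restrict a colouring of $\mathcal S(H,N)$ to $\mathcal S(H',N')$; the pair $(H'',N'')\le(H',N')$ of rank $\ge k$ obtained there is also $\le(H,N)$.

(ii) *Rank $\ge k+1$ implies rank $\ge k$.* Apply the definition to a constant colouring and use (i).

Rank is decidable, since only finitely many colourings and pairs are involved, and it depends on $N$ and $|H|$ only. If $(H,N)$ has rank $\ge0$, then $\mathcal S(H,N)\ne\emptyset$.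

**Lemma 1.** For all $b,r,k$ there is $h\ge1$ such that $(H,\{1,\dots,h\})$ has rank $\ge k$ whenever $|H|=h$.

**Proof.** The purpose is to see that high rank exists at all. Colours must first be made to depend on the size only (Ramsey), and then many sizes must receive the same colour (pigeonhole). By induction on $k$ we show: there are a number $s_k$ and, for each finite $N\subseteq\{1,2,\dots\}$ with $|N|\ge s_k$, a number $h_k(N)$ such that $(H,N)$ has rank $\ge k$ whenever $|H|\ge h_k(N)$.

For $k=0$ take $s_0=b+3$ and $h_0(N)=\max N$; then $N\cap\{1,\dots,|H|\}=N$.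

For $k+1$ let $s_{k+1}=r\,s_k$. Let $N=\{n_1<\dots<n_m\}$ with $m\ge s_{k+1}$. Let $h^*$ be the maximum of $\max N$ and of all $h_k(N')$ with $N'\subseteq N$, $|N'|\ge s_k$. Let $\mathrm{Ram}(n,M)$ be a number such that every $r$-colouring of the $n$-element subsets of a set of size $\ge\mathrm{Ram}(n,M)$ has a homogeneous set of size $\ge M$. Put
$$M_m=h^*,\qquad M_{i-1}=\mathrm{Ram}(n_i,M_i)\ (i=m,\dots,1),\qquad h_{k+1}(N)=M_0.$$
Let $|H|\ge M_0$ and let $\chi$ be an $r$-colouring of $\mathcal S(H,N)$. Applying Ramsey's theorem for $n_1,\dots,n_m$ in turn gives $H\supseteq H_1\supseteq\dots\supseteq H_m$ with $|H_i|\ge M_i$ and $H_i$ homogeneous for the colouring of the $n_i$-element subsets. Homogeneity passes to subsets. So for $H'=H_m$ we have $|H'|\ge h^*$, and $\chi(X)$ depends only on $|X|$ for $X\in\mathcal S(H',N)$. There are $m\ge r\,s_k$ sizes and $r$ colours, so at least $s_k$ sizes get the same colour. Let $N'$ be the set of these sizes. Since $|H'|\ge h_k(N')$, the pair $(H',N')$ has rank $\ge k$, and $\chi$ is constant on $\mathcal S(H',N')$.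

For the lemma let $N=\{1,\dots,s_k\}$ and $h=\max(s_k,h_k(N))$. If $|H|=h$ then $(H,N)$ has rank $\ge k$ and $(H,N)\le(H,\{1,\dots,h\})$, so (i) applies. $\square$

## The layout of the index set

Define computably, by recursion on $b$,
$$q_b=2^{h_0+\dots+h_{b-1}}\ (q_0=1),\qquad r_b=3^{q_b},\qquad \kappa_b=\sum_{e\le b}q_e,$$
and let $h_b\ge1$ be least such that $(H,\{1,\dots,h_b\})$ with $|H|=h_b$ has rank $\ge\kappa_b$ relative to $(b,r_b)$. It exists by Lemma 1. Note the order: $q_b$, $r_b$ and $\kappa_b$ are fixed before $h_b$. From now on the rank of a pair belonging to block $b$ is relative to $(b,r_b)$.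

Let $p(-1)=0$ and
$$I_b=\{p(b-1)+1,\dots,p(b-1)+h_b\},\qquad p(b)=p(b-1)+h_b+1.$$
So $\mathbb N$ is the disjoint union of $\{0\}$, the blocks $I_b$ and the points $p(b)$, and $p$ is computable. Thus $0$ comes first, then $I_0=\{1,\dots,h_0\}$, then $p(0)=h_0+1$, then $I_1$, and so on. Here $q_0=\kappa_0=1$ and $r_0=3$, and already $h_0\ge7$: six sizes can be split into three groups of two, and colouring by the group shows that rank $\ge1$ fails, as in the example above.

Let $\Sigma_e$ be the set of tuples $(X_0,\dots,X_{e-1})$ with $X_b\subseteq I_b$; it has $q_e$ elements. Let $\mathcal C$ be the compact space of sequences $c=(c_b)_b$ of pairs $c_b=(H_b,N_b)$ with $H_b\subseteq I_b$ and $N_b\subseteq\{1,\dots,h_b\}$. For $c\in\mathcal C$ let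
$$[c]=\{X:0\in X,\text{ and }p(b)\notin X,\ X\cap I_b\in\mathcal S(c_b)\text{ for all }b\}.$$

## A $K$-computable family of sets, none of which computes $B$

**Theorem 3.** Let $Z$ be low, $B\le_TK$, $B\not\le_TZ$. There is $c\in\mathcal C$ with $c\le_TK$ such that every $c_b$ has rank $\ge0$ and $B\not\le_TX\oplus Z$ for every $X\in[c]$.

The proof is a forcing argument with the sequences $c$. For each functional $\Phi_j$ and each possible beginning $\sigma$ of $X$ we shrink $c$ so that $\Phi_j$ fails for all $X\in[c]$ that begin with $\sigma$. Each such task costs one unit of rank in every block from $j$ on. Block $b$ meets $\sum_{e\le b}q_e=\kappa_b$ tasks, and this is why its initial rank is $\kappa_b$.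

**Step 1: computations as constraints.** *This step puts the wish "$\Phi_j$ fails on all $X\in[c]$ above $\sigma$" in a form that $K$ can handle.* Let $\Phi_0,\Phi_1,\dots$ be the $\{0,1\}$-valued Turing functionals. For $\tau=(X_0,\dots,X_u)\in\Sigma_{u+1}$ let $\mathrm{val}_u(j,n,\tau)\in\{0,1,\uparrow\}$ be the result of running $\Phi_j$ on input $n$ for $u$ steps, with oracle the join of $\{0\}\cup\bigcup_bX_b$ (known on $[0,p(u)]$) with $Z$. The result is $\uparrow$ if there is no output, or if a query to the first part exceeds $p(u)$. This function is $Z$-computable. It is also *monotone*: a value in $\{0,1\}$ is preserved when $\tau$ and $u$ are extended.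

For a finite or infinite sequence $c$, $\sigma\in\Sigma_e$ and $u\ge e$ (with $c$ defined up to $u$), let $[c;\sigma]_u$ be the set of tuples $\sigma^\frown(X_e,\dots,X_u)$ with $X_b\in\mathcal S(c_b)$ for $e\le b\le u$. The *constraints* on $c$ are, with $\sigma\in\Sigma_e$ and $u\ge e$:

* $\mathrm{Div}(j,\sigma,n)$: for all $u\ge e$ and all $\tau\in[c;\sigma]_u$, $\mathrm{val}_u(j,n,\tau)=\uparrow$;
* $\mathrm{Val}_u(j,\sigma,n,v)$: for all $\tau\in[c;\sigma]_u$, $\mathrm{val}_u(j,n,\tau)=v$;
* $\mathrm{Fix}(b,\gamma)$: $c_b=\gamma$.

For a finite set $F$ of constraints and a computable vector $k=(k_b)_b$ let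
$$\mathcal P(F,k)=\{c\in\mathcal C:\ \mathrm{rank}(c_b)\ge k_b\text{ for all }b,\ c\text{ satisfies }F\}.$$
Let $L_u(F,k)$ be the set of sequences $(c_0,\dots,c_u)$, with $c_b$ allowed in $\mathcal C$ and $\mathrm{rank}(c_b)\ge k_b$, that do not violate $F$ at levels $\le u$; this refers to Fix for $b\le u$, to $\mathrm{Val}_{u'}$ for $u'\le u$, and to Div at all levels $u'\le u$. Initial segments of members of $L_{u+1}$ are in $L_u$. So the $L_u$ are the levels of a tree, they are finite and computably bounded, they are $Z$-computable uniformly, and the infinite paths are the elements of $\mathcal P(F,k)$. By König's lemma, $\mathcal P(F,k)=\emptyset$ iff some $L_u(F,k)=\emptyset$. Emptiness is therefore $\Sigma_1$ relative to $Z$, and decidable uniformly from $Z'\le_TK$. This is where lowness is used.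

**Step 2: shrinking preserves constraints.** *This step says which changes of $c$ are harmless.* Call $F$ *$e$-hereditary* if its Fix constraints have $b<e$ and its other constraints have $\sigma\in\Sigma_{e'}$ with $e'\le e$. If $F$ is $e$-hereditary, $c$ satisfies $F$, $c'_b=c_b$ for $b<e$ and $c'_b\le c_b$ for $b\ge e$, then $c'$ satisfies $F$. The Fix constraints concern unchanged entries, and the others are universal statements about sets $[c;\sigma]_u\supseteq[c';\sigma]_u$. The same holds for finite sequences and violation at levels $\le u$.

**Step 3: making a value constant at the price of one unit of rank.** *This is the combinatorial core.* One might try to go through the blocks upwards and first make the value independent of $X_e$. But then the colour of $X_e$ would be a function of the later blocks $X_{e+1},\dots,X_u$. The number of such colours is unbounded as $u$ grows, and $h_e$ was fixed without knowing $u$. Going downwards, the colour of $X_b$ depends on earlier blocks only, and $r_b$ was chosen for that.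

**Lemma 2.** Let $\sigma\in\Sigma_e$, $u\ge e$, and let $\bar c=(c_0,\dots,c_u)$ satisfy $\mathrm{rank}(c_b)\ge k_b\ge1$ for $e\le b\le u$. For all $j,n$ there is $\bar c'$ with $c'_b=c_b$ for $b<e$, and $c'_b\le c_b$, $\mathrm{rank}(c'_b)\ge k_b-1$ for $e\le b\le u$, such that $\mathrm{val}_u(j,n,\cdot)$ is constant on $[\bar c';\sigma]_u$.

**Proof.** Downwards for $b=u,u-1,\dots,e$ we choose $c'_b$ and a function $g_{b-1}$, starting from $g_u(X_e,\dots,X_u)=\mathrm{val}_u(j,n,\sigma^\frown(X_e,\dots,X_u))$, so that always
$$\mathrm{val}_u(j,n,\sigma^\frown(X_e,\dots,X_u))=g_b(X_e,\dots,X_b)$$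
for all $X_i\subseteq I_i$ ($e\le i\le b$) and all $X_i\in\mathcal S(c'_i)$ ($b<i\le u$). Given $g_b$, colour $X\in\mathcal S(c_b)$ by the function
$$(X_e,\dots,X_{b-1})\mapsto g_b(X_e,\dots,X_{b-1},X)\in\{0,1,\uparrow\},$$
defined on all tuples of arbitrary subsets $X_i\subseteq I_i$. There are $2^{h_e+\dots+h_{b-1}}\le q_b$ such tuples, so at most $3^{q_b}=r_b$ colours. As $\mathrm{rank}(c_b)\ge k_b\ge1$, there is $c'_b\le c_b$ of rank $\ge k_b-1$ on which the colour is constant. This constant colour is $g_{b-1}$. At the end $g_{e-1}$ is a function of the empty tuple, that is, a constant. $\square$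

**Step 4: one requirement.** *This step makes $\Phi_j$ fail above one $\sigma$.*

**Lemma 3.** Let $\mathcal P(F,k)\ne\emptyset$, $F$ $e$-hereditary, $k_b\ge1$ for $b\ge e$, $\sigma\in\Sigma_e$, $j\in\mathbb N$. Let $k'_b=k_b$ for $b<e$ and $k'_b=k_b-1$ for $b\ge e$. Then there is a constraint $C$, of the form $\mathrm{Div}(j,\sigma,n)$, or $\mathrm{Val}_u(j,\sigma,n,v)$ with $v\in\{0,1\}$ and $v\ne B(n)$, such that $\mathcal P(F\cup\{C\},k')\ne\emptyset$.

**Proof.** Assume that no Div constraint works. Then for each $n$ there is a least $u=u(n)\ge e$ with $L_u(F\cup\{\mathrm{Div}(j,\sigma,n)\},k')=\emptyset$, and $n\mapsto u(n)$ is $Z$-computable.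

Fix $n$ and $u=u(n)$. For $\bar c\in L_u(F,k)$ let $\mathrm{Hom}(\bar c)$ be the set of all constant values of $\mathrm{val}_u(j,n,\cdot)$ on $[\bar c';\sigma]_u$ that are obtained from sequences $\bar c'$ as in Lemma 2. There are only finitely many candidates $\bar c'$, rank is decidable and $\mathrm{val}_u$ is $Z$-computable; so $\mathrm{Hom}(\bar c)$ is $Z$-computable, uniformly in $\bar c$ and $n$. By Lemma 2 it is nonempty.

It does not contain $\uparrow$. Indeed let $\bar c'$ be as in Lemma 2. By heredity $\bar c'\in L_u(F,k')$. All $\mathcal S(c'_b)$ with $e\le b\le u$ are nonempty, because $\mathrm{rank}(c'_b)\ge k_b-1\ge0$. So every tuple in $[\bar c';\sigma]_{u'}$, $e\le u'\le u$, extends to a tuple in $[\bar c';\sigma]_u$. If the constant value were $\uparrow$, then by monotonicity $\mathrm{val}_{u'}(j,n,\cdot)$ would be $\uparrow$ on $[\bar c';\sigma]_{u'}$ for all these $u'$, and $\bar c'$ would belong to $L_u(F\cup\{\mathrm{Div}(j,\sigma,n)\},k')=\emptyset$.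

*Case 1: for some $n$ and some $c\in\mathcal P(F,k)$ there is $v\in\mathrm{Hom}(c_0,\dots,c_{u(n)})$ with $v\ne B(n)$.* Let $u=u(n)$, take a witness $\bar c'$ and prolong it by $c_{u+1},c_{u+2},\dots$. By heredity the result satisfies $F$; its ranks are at least $k'_b$ (for $b>u$ by (ii)); and it satisfies $\mathrm{Val}_u(j,\sigma,n,v)$. So $\mathcal P(F\cup\{\mathrm{Val}_u(j,\sigma,n,v)\},k')\ne\emptyset$.

*Case 2: otherwise.* Then $\mathrm{Hom}(c_0,\dots,c_{u(n)})=\{B(n)\}$ for every $n$ and every $c\in\mathcal P(F,k)$. We show $B\le_TZ$, a contradiction. Given $n$, compute $u=u(n)$ and search for $t\ge u$ and $v\in\{0,1\}$ such that $\mathrm{Hom}(c_0,\dots,c_u)=\{v\}$ for all $(c_0,\dots,c_t)\in L_t(F,k)$. The search succeeds: by König's lemma, the finitely many members of $L_u(F,k)$ that are not initial segments of members of $\mathcal P(F,k)$ have no extensions in $L_t(F,k)$ for large $t$, and for the others $\mathrm{Hom}$ is $\{B(n)\}$. Any $v$ that is found equals $B(n)$, because $\mathcal P(F,k)$ has an element $c$, and $(c_0,\dots,c_t)\in L_t(F,k)$. $\square$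

**Step 5: the construction of $c$.** *Here all requirements are met one after another, with $K$ as oracle.* Let $k^e_b=0$ for $b<e$ and
$$k^e_b=\sum_{e\le e'\le b}q_{e'}\quad(\ge q_e)\qquad\text{for }b\ge e .$$
Start with $F_0=\emptyset$ and $k^0$; note $k^0_b=\kappa_b$. The class $\mathcal P(F_0,k^0)$ contains $((I_b,\{1,\dots,h_b\}))_b$ by the choice of $h_b$.

At the start of stage $e$ we have an $e$-hereditary $F_e$ containing $\mathrm{Fix}(b,\gamma_b)$ for all $b<e$, with $\mathcal P(F_e,k^e)\ne\emptyset$. For each of the $q_e$ many $\sigma\in\Sigma_e$ in turn, apply Lemma 3 with $j=e$ and add the constraint obtained. Each application lowers $k_b$ by $1$ for $b\ge e$ and keeps the set of constraints $e$-hereditary. Before each application $k_b\ge1$ for $b\ge e$, since $k^e_b\ge q_e$. After all of them the vector is $k^{e+1}$; in particular its entry at $e$ is $q_e-q_e=0$. Finally choose $\gamma_e$ such that adding $\mathrm{Fix}(e,\gamma_e)$ keeps the class nonempty. This is possible, since there are members and they have some entry at $e$. The result is an $(e+1)$-hereditary set $F_{e+1}$ with $\mathcal P(F_{e+1},k^{e+1})\ne\emptyset$.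

All searches are $K$-computable: nonemptiness is decidable from $Z'\le_TK$, and the condition $v\ne B(n)$ is decidable because $B\le_TK$. So $c=(\gamma_b)_b\le_TK$. When $\gamma_b$ was chosen, all entries at $b$ had rank $\ge k^{b+1}_b=0$; so every $\gamma_b$ has rank $\ge0$.

**Step 6: verification.** *We check that $c$ satisfies all constraints and that this gives Theorem 3.* Fix $e$. For every $e'\ge e$ we have $F_{e'}\supseteq F_e$, so some sequence satisfying $F_e$ begins with $\gamma_0,\dots,\gamma_{e'-1}$. Constraints define closed subsets of $\mathcal C$. Hence $c$ satisfies $F_e$.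

Let $X\in[c]$ and $j\in\mathbb N$. Put $\sigma=(X\cap I_0,\dots,X\cap I_{j-1})\in\Sigma_j$. Then $(X\cap I_0,\dots,X\cap I_u)\in[c;\sigma]_u$ for all $u\ge j$, and the oracle used in $\mathrm{val}_u$ for this tuple agrees with $X$ on $[0,p(u)]$, because $0\in X$ and no $p(b)$ is in $X$. The constraint chosen for $(j,\sigma)$ at stage $j$ is either some $\mathrm{Div}(j,\sigma,n)$, and then $\Phi_j^{X\oplus Z}(n)\uparrow$, since a convergent computation would be seen at some large $u$; or some $\mathrm{Val}_u(j,\sigma,n,v)$ with $v\ne B(n)$, and then $\Phi_j^{X\oplus Z}(n)=v\ne B(n)$. So $B\not\le_TX\oplus Z$. This proves Theorem 3. $\square$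

## A Gödel numbering with $A_\psi\in[c]$

Let $Z,B$ be as in Theorem 1 and let $c=((H_b,N_b))_b$ be as in Theorem 3. Each $N_b$ has at least $b+3$ elements in $\{1,\dots,|H_b|\}$. Let $U_i=\mathrm{dom}\,\varphi_i$, let $\langle\cdot,\cdot\rangle$ be a computable bijection $\mathbb N^2\to\mathbb N$, and let $C_d=\{\langle d,x\rangle:x\in\mathbb N\}$ be the $d$-th column.

**Step 1: statuses.** *We fix the role of each index in a block and make it guessable.* Put $j_b=\min H_b$ and $D_b=H_b\setminus\{j_b\}$. The status of $d\in I_b$ is *out* if $d\notin H_b$, *proxy* if $d=j_b$, and *decoy* if $d\in D_b$. Since $c\le_TK$, the status is the limit of a computable function $\mathrm{st}(d,s)$.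

**Step 2: functions that can be killed by a $\Sigma^0_3$ event.** *This step provides the decoys.*

**Lemma 4.** Uniformly from $d$ and a $\Sigma^0_3$-index of a set $T$ one gets a c.e. index of a set $V_d\supseteq\mathbb N\setminus C_d$ which is cofinite if $d\in T$, and with $C_d\setminus V_d$ infinite if $d\notin T$.

**Proof.** $\mathrm{Cof}$ is uniformly $\Sigma^0_3$-complete, so we obtain uniformly a c.e. set $R_d$ that is cofinite iff $d\in T$. Let $V_d=(\mathbb N\setminus C_d)\cup\{\langle d,x\rangle:x\in R_d\}$. $\square$

A living decoy thus has almost all of its holes in its own column. A function whose domain is $=^*V_d$ must therefore have a domain that becomes cofinite when $C_d$ is added. This is the test for imitators in the next step.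

**Step 3: the sets $T_b$ of killed decoys.** *We decide which decoys to kill, so that the number of survivors is in $N_b$.* Let $\psi_0$ be the total zero function and $\psi_{p(b)}=\varphi_b$. The remaining functions are defined by recursion on $b$; when we come to block $b$, indices in $\varphi$ of all $\psi_{d'}$ with $d'\le p(b-1)$ have already been computed.

Run the following process with oracle $K'$. Note that $c\le_TK$ and that $\Sigma^0_3$ facts are c.e. in $K'$. Start with $S=H_b$. *Trimming* means: remove decoys (never $j_b$) from $S$ until $|S|$ is the largest element of $N_b$ not exceeding the current $|S|$. Trim at the beginning. Then enumerate $\Sigma^0_3$ facts and react to these events: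

* For each $i\le b$: the *first* $d\in D_b$ for which it is found that $U_i\cup C_d$ is cofinite. If $d\in S$, remove $d$ from $S$, then trim. For each $i$ only the first $d$ found counts.
* It is found that $\varphi_b\sim\psi_{d'}$ for some $d'\le p(b-1)$. Call this event $E_b$; it counts once. Remove $j_b$ from $S$, then trim.

Let $T_b\subseteq D_b$ be the set of all decoys that are ever removed from $S$. It is c.e. in $K'$, hence $\Sigma^0_3$, with an index computable from $b$ and the earlier indices.

There are at most $(b+1)+1=b+2$ events. List $N_b\cap\{1,\dots,|H_b|\}$ as $n_1>n_2>\dots>n_m$, $m\ge b+3$. After the initial trimming $|S|=n_1$, and each event that removes an element moves $|S|$ from some $n_l$ to $n_l-1$ and then, by trimming, to $n_{l+1}$. As there are at most $b+2$ events, there is always such a target, and it is $\ge1$. Trimming never needs to remove $j_b$: if $j_b\in S$, then at most $|S|-1$ elements have to go, and there are $|S|-1$ decoys in $S$; if $j_b\notin S$, all elements of $S$ are decoys. So the final set $S_b$ satisfies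
$$S_b=H_b\setminus\big(T_b\cup\{j_b:E_b\text{ occurs}\}\big)\subseteq H_b,\qquad|S_b|\in N_b.\tag{1}$$

**Step 4: the functions of block $b$.** *We follow the guesses at the status and let $\sim$ absorb the errors.* For $d\in I_b$ let $V_d$ be obtained from $d$ and $T_b$ by Lemma 4, with enumeration $V_{d,s}$. At stage $s$, extend $\psi_d$ at arguments $x<s$ where it is not yet defined:

* if $\mathrm{st}(d,s)=$ out, by value $0$ for all such $x$;
* if $\mathrm{st}(d,s)=$ proxy, by $\varphi_b(x)$ for those $x$ for which $\varphi_b(x)$ has halted within $s$ steps;
* if $\mathrm{st}(d,s)=$ decoy, by value $0$ for those $x\in V_{d,s}$.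

At each stage only finitely many arguments are treated, and $\mathrm{st}(d,\cdot)$ changes finitely often. Hence: if $d$ is out, $\psi_d=^*\psi_0$; moreover $\psi_{j_b}=^*\varphi_b$; and if $d$ is a decoy, then $\psi_d$ is, up to finitely many arguments, the zero function with domain $V_d$.

**Step 5: $\psi$ is a Gödel numbering.** *This is the reason for the copies at $p(b)$.* The map $\langle e,x\rangle\mapsto\psi_e(x)$ is partial recursive, because indices of the $\psi_e$ are computed uniformly. Every partial-recursive function occurs as some $\psi_{p(b)}$. If $\alpha$ is universal, choose a recursive $f$ with $\alpha_e=\varphi_{f(e)}$; then $\alpha_e=\psi_{p(f(e))}$, and $p\circ f$ is recursive.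

**Step 6: $A_\psi\in[c]$.** *We show $0\in A_\psi$, $p(b)\notin A_\psi$ and $A_\psi\cap I_b=S_b$ for all $b$; by* (1) *this suffices.*

Clearly $0\in A_\psi$. Since $j_b<p(b)$ and $\psi_{j_b}=^*\varphi_b=\psi_{p(b)}$, we have $p(b)\notin A_\psi$. If $d\in I_b$ is out, or $d\in T_b$, then $\psi_d=^*\psi_0$ (in the second case because $V_d$ is cofinite) and $0<d$, so $d\notin A_\psi$.

*A decoy $d\in D_b\setminus T_b$ is in $A_\psi$.* Here $\mathrm{dom}\,\psi_d=^*V_d\supseteq\mathbb N\setminus C_d$, and $C_d\setminus V_d$ is infinite. Suppose $d'<d$ and $\psi_{d'}\sim\psi_d$. Then $\mathrm{dom}\,\psi_{d'}=^*V_d$. There are three possibilities for $d'$.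

* $d'$ is $0$, or out, or a killed decoy of any block. Then $\mathrm{dom}\,\psi_{d'}$ is cofinite, but $V_d$ is not, a contradiction.
* $d'$ is a decoy, of any block, that is not killed. Then $C_d\subseteq\mathbb N\setminus C_{d'}\subseteq V_{d'}$, so all but finitely many elements of $C_d$ lie in $\mathrm{dom}\,\psi_{d'}=^*V_d$. But $C_d\setminus V_d$ is infinite, a contradiction.
* Otherwise $d'\in\{j_i,p(i)\}$ for some $i\le b$, and $U_i=^*V_d$. Then $U_i\cup C_d$ is cofinite and $U_i$ is not cofinite. If $U_i\cup C_{d''}$ were also cofinite for some $d''\ne d$, then, as $C_d\cap C_{d''}=\emptyset$, the set $U_i=(U_i\cup C_d)\cap(U_i\cup C_{d''})$ would be cofinite. So $d$ is the only element of $D_b$ with $U_i\cup C_d$ cofinite. Hence $d$ is the element found for $i$, and it is removed from $S$ at that moment or was removed before. So $d\in T_b$, a contradiction.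

The third case shows why killing only the first $d$ found for each $i$ is enough: a function with non-cofinite domain can threaten at most one column, and one with cofinite domain imitates no living decoy.

*The proxy $j_b$ is in $A_\psi$ iff $E_b$ does not occur.* Any $d'<j_b$ is either $\le p(b-1)$ or an element of $I_b$ below $\min H_b$. In the latter case it is out, so $\psi_{d'}\sim\psi_0$, and $0\le p(b-1)$. Since $\psi_{j_b}\sim\varphi_b$, some $d'<j_b$ has $\psi_{d'}\sim\psi_{j_b}$ iff some $d'\le p(b-1)$ has $\psi_{d'}\sim\varphi_b$, that is, iff $E_b$ occurs.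

Together, $A_\psi\cap I_b=H_b\setminus(T_b\cup\{j_b:E_b\text{ occurs}\})=S_b\in\mathcal S(c_b)$. So $A_\psi\in[c]$.

**Step 7: end of the proof of Theorem 1.** *We combine the two parts.* By Step 6 and Theorem 3, $B\not\le_TA_\psi\oplus Z$. With $Z=\emptyset$ and $B=K$ (where $K\not\le_T\emptyset$) we get a Gödel numbering with $K\not\le_TA_\psi$. Since $K\le_TK''$, this excludes $A_\psi\equiv_TK''$. The two choices of $\sim$ give Gödel numberings with $K\not\le_T\mathrm{MIN}^*_\psi$ and with $K\not\le_T\mathrm{DMIN}^*_\psi$. So neither $\mathrm{MIN}^*_\psi\equiv_TK''$ nor $\mathrm{DMIN}^*_\psi\equiv_TK''$ holds for all Gödel numberings. $\blacksquare$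

## With the oracle $K$ added: $A_\psi\oplus K\equiv_TK''$

We prove Theorem 2. Let $\psi$ be any Gödel numbering, $A=A_\psi$, $W_d=\mathrm{dom}\,\psi_d$, with increasing finite stage approximations $W_{d,s}$.

**Step 1: s-m-n and recursion theorem for $\psi$.** *We check that the usual index manipulations are available.* Given a partial recursive $\theta(e,x)$, the numbering $\alpha_{2e}=\theta(e,\cdot)$, $\alpha_{2e+1}=\varphi_e$ is universal. So there is a recursive $f$ with $\alpha_e=\psi_{f(e)}$, and $\theta(e,\cdot)=\psi_{f(2e)}$. This is the s-m-n theorem. For the recursion theorem with parameters, let $\theta(e,i,x)$ be partial recursive. By s-m-n take recursive $t,\delta$ with $\psi_{t(e,i)}=\theta(e,i,\cdot)$ and $\psi_{\delta(e,y)}(x)\simeq\psi_{\psi_y(\langle e,y\rangle)}(x)$. Let $y_0$ be a $\psi$-index of $\langle e,y\rangle\mapsto t(e,\delta(e,y))$ and $f(e)=\delta(e,y_0)$. Then $\psi_{f(e)}=\psi_{t(e,\delta(e,y_0))}=\theta(e,f(e),\cdot)$.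

**Step 2: $A\le_TK''$.** *This is the upper bound.* Since $\sim$ is $\Sigma^0_3$ on indices, $A$ is $\Pi^0_3$.

**Step 3: $K''\le_TA\oplus K'$.** *With $K'$ we can find the representative of a class in $A$.* Given $e$, exactly one $d\le e$ in $A$ has $\psi_d\sim\psi_e$, namely the least index of the class. As $K'$ enumerates the $\Sigma^0_3$ relation $\sim$, this $d=\mathrm{rep}(e)$ is computable from $A\oplus K'$, and $\psi_e\sim\psi_{e'}\iff\mathrm{rep}(e)=\mathrm{rep}(e')$. Choose a recursive $z$ such that $\psi_{z(e)}$ is the zero function with domain $W_e$, and $z_0$ with $\psi_{z_0}$ total zero. For both choices of $\sim$, $W_e$ is cofinite iff $\mathrm{rep}(z(e))=\mathrm{rep}(z_0)$. Since $\{e:W_e\text{ cofinite}\}$ is $\Sigma^0_3$-complete, $K''\le_TA\oplus K'$.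

**Step 4: $K'\le_TA\oplus K$.** *This is the waiting argument for plain equality, raised by one level.* Let $a$ be the unique element of $A$ with $W_a$ finite; it is unique because all functions with finite domain form one class. Every $d\in A\setminus\{a\}$ has $W_d$ infinite. By the recursion theorem there is a recursive $f$ such that $\psi_{f(e)}$ is the zero function on a set $U=U^e$ enumerated as follows. Whenever new elements enter $W_e$ at stage $s$, put into $U$ one number that is larger than $s$, than all elements of $U_s$, and than all elements of $W_{d,s}$ for $d\le f(e)$; here $U_s$ is the set of numbers put into $U$ before stage $s$. So $U$ is infinite iff $W_e$ is infinite. We claim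
$$U\text{ infinite}\iff\exists d\in A\,\big[d\le f(e),\ d\ne a,\ \exists s_0\,\forall s\ge s_0\,(W_{d,s}\setminus U_s\subseteq W_{d,s_0})\big].\tag{2}$$

($\Rightarrow$) Let $d$ be the least index with $\psi_d\sim\psi_{f(e)}$. Then $d\le f(e)$, $d\in A$ and $W_d=^*U$. So $W_d$ is infinite, hence $d\ne a$, and $W_d\setminus U$ is finite. An element of $W_{d,s}\setminus U_s$ never enters $U$ at stage $s$ or later, because the numbers entering then are larger than it. So $W_{d,s}\setminus U_s\subseteq W_d\setminus U$ for all $s$. Take $s_0$ with $W_d\setminus U\subseteq W_{d,s_0}$.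

($\Leftarrow$) Suppose $U$ is finite and $d,s_0$ are as on the right. Then $W_{d,s}\subseteq U\cup W_{d,s_0}$ for all $s\ge s_0$, and the approximations increase, so $W_d\subseteq U\cup W_{d,s_0}$ is finite. This contradicts $d\in A\setminus\{a\}$.

The condition "$\forall s\ge s_0$" in (2) is $\Pi^0_1$, hence decidable in $K$. So $\{e:W_e\text{ infinite}\}$ is c.e. in $A\oplus K$. Its complement is $\Sigma^0_2$, hence c.e. in $K$. Therefore it is computable in $A\oplus K$, and as it is $\Pi^0_2$-complete, $K'\le_TA\oplus K$.

**Step 5: part (a).** *We chain the reductions.* By Steps 3, 4 and 2, $K''\le_TA\oplus K'\le_TA\oplus K\le_TK''$.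

**Step 6: part (b).** *A $K$-computable prediction of an element of $A$ is refuted by building a copy with a smaller index.* Let $v(e,s)$ be computable with $\lim_sv(e,s)=\varphi^K_e(e)$ whenever the latter is defined; for instance, run the computation for $s$ steps with the stage-$s$ approximation to $K$, and output $0$ if there is no result. By s-m-n choose a recursive $h$ so that $\psi_{h(e)}$, at stage $s$, is extended at all $x<s$ where it is still undefined and $\psi_{v(e,s)}(x)$ has halted within $s$ steps, by the value $\psi_{v(e,s)}(x)$. If $\varphi^K_e(e)=v$, then only finitely many arguments are treated before $v(e,s)$ has settled on $v$, so $\psi_{h(e)}=^*\psi_v$.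

The set $A$ is infinite, because $\sim$ has infinitely many classes on the partial-recursive functions: the zero functions on the columns $C_0,C_1,\dots$ are pairwise inequivalent. Let $g(e)$ be the least element of $A$ greater than $h(e)$; then $g\le_TA$. If $g(e)=\varphi^K_e(e)$, then $\psi_{g(e)}\sim\psi_{h(e)}$ with $h(e)<g(e)$, contradicting $g(e)\in A$. $\blacksquare$

**Consequences.** Let $\psi$ be a Gödel numbering. By Theorem 2(a), $A_\psi\equiv_TK''$ iff $K\le_TA_\psi$, and by Theorem 1 this can fail. In Theorem 2(a), $K$ cannot be replaced by any fixed low set $Z$: as $K\not\le_TZ$, Theorem 1 with $B=K$ gives a Gödel numbering with $K\not\le_TA_\psi\oplus Z$. Finally, suppose $K\not\le_TA_\psi$. Then also $K'\not\le_TA_\psi$. If $A_\psi\le_TK'$, then $K''\equiv_TA_\psi\oplus K\le_TK'$, which is false; so $A_\psi\not\le_TK'$, and a fortiori $A_\psi\not\le_TK$. Hence $A_\psi$ is Turing incomparable with $K$ and with $K'$, and $A_\psi<_TK''$.
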